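\title{Entire saddle graphs grow at least linearly along every sequence of radii}

\begin{abstract}
Let $z$ be a $C^2$ function on the whole plane whose Hessian determinant is nonpositive everywhere and not identically zero, and let $M(r)$ be the maximum of $|z|$ on the circle of radius $r$ about a fixed point. It is known that $z$ cannot be $o(r)$. We prove that $\liminf_{r\to\infty}M(r)/r>0$, so that $z$ cannot be $o(r)$ even along a special sequence of radii. The proof follows the sets on which $\nabla z$ lies on a fixed ray. A degree argument carries them to the circle of radius $r$, and a summation by parts confines them to thin strips when $z$ is small; since $\nabla z$ reverses orientation, they reach the circle in a cyclic order that the strips do not allow. The bound is explicit, and it persists when an arbitrary affine function, depending on $r$, is subtracted from $z$.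
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $z$ be a real function of class $C^2$ on the whole plane, with points $x=(x_1,x_2)$, gradient $\nabla z$ and Hessian matrix $D^2z$. We call $z$ a \emph{saddle function} if $\det D^2z\le0$ everywhere. The Gauss curvature of the graph of $z$ is $\det D^2z/(1+|\nabla z|^2)^2$, so these are the graphs of nonpositive curvature. We study the saddle functions whose graph is not flat:
\begin{equation}\label{eq:hyp}
\det D^2z\le0\quad\text{everywhere},\qquad \det D^2z\not\equiv0 .
\end{equation}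
Fix a point $p_0$ of the plane. Condition \eqref{eq:hyp} is invariant under translations, so we take $p_0$ as the origin, and we put
\[
B_r=\{x:|x|<r\},\qquad M(r)=\max_{\partial B_r}|z| .
\]

By a theorem of S.~Bernstein, a function satisfying \eqref{eq:hyp} cannot be bounded. More strongly, it cannot be $o(r)$ as $r\to\infty$; that is, $\limsup_{r\to\infty}M(r)/r>0$. This order of magnitude cannot be essentially improved, as is shown by functions $z=f(x_1)-g(x_2)$ with $f''>0$, $g''>0$, where $f$ and $g$ can be chosen so that the order is just $O(r)$; an instance is $\sqrt{1+x_1^2}-\sqrt{1+x_2^2}$. The following question is posed in \cite{source}.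
\begin{quote}
Is there a $C^2$ function $z$ on $\mathbb R^2$ satisfying \eqref{eq:hyp}, together with a sequence $r_n\to\infty$, such that $M(r_n)/r_n\to0$?
\end{quote}

The question asks whether the upper limit above can be replaced by the lower limit. Saddle functions obey the maximum principle (Lemma~\ref{lem:max}), so $M$ is nondecreasing, but monotonicity alone decides nothing: the function equal to $k!$ on $[k!,(k+1)!)$ has ratio to $r$ with upper limit $1$ and lower limit $0$. Two classes of examples suggest the answer.

\emph{Harmonic functions} are saddle functions, since for them $\det D^2z=-z_{x_1x_1}^2-z_{x_1x_2}^2$. The mean value property of $\nabla z$ on the disc of radius $s=r-|p|$ about $p$ and the divergence theorem express $\nabla z(p)$ as $(\pi s^2)^{-1}$ times the integral of $z$ against the outer normal over a circle of length $2\pi s$ contained in $\overline B_r$. Hence $|\nabla z(p)|\le2M(r)/(r-|p|)$ and $\liminf M(r)/r\ge\frac12\sup|\nabla z|$.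

For \emph{separated functions} $z=f(x_1)-g(x_2)$ with $f''>0$, $g''>0$, we have
\[
z(r,0)+z(-r,0)-z(0,r)-z(0,-r)=\varphi(r),
\]
where $\varphi(r)=f(r)+f(-r)-2f(0)+g(r)+g(-r)-2g(0)$ is convex, $\varphi(0)=0$ and $\varphi(1)>0$. Hence $4M(r)\ge\varphi(r)\ge\varphi(1)\,r$ for $r\ge1$.

So one guesses that the answer is no, and the harmonic case suggests a lower bound in terms of the values of the gradient. A single value cannot suffice: $z=\sin x_1$ is a bounded saddle function with $\nabla z(0)\ne0$. Its gradient takes values in a segment. What \eqref{eq:hyp} adds is that the gradient covers a two-dimensional piece of the plane.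

\begin{theorem}\label{thm:answer}
If $z$ satisfies \eqref{eq:hyp}, then $\liminf_{r\to\infty}M(r)/r>0$. Hence $M(r_n)/r_n\to0$ is impossible along every sequence $r_n\to\infty$, and the answer to the question is no.
\end{theorem}

This follows from an explicit estimate in which the two-dimensional piece is an annular sector. Write $n(\theta)=(\cos\theta,\sin\theta)$, and $\operatorname{osc}_Xz=\max_Xz-\min_Xz$ for a compact set $X$.

\begin{theorem}\label{thm:sector}
Let $z$ be a saddle function, let $0<\rho_0<\rho_1$, $0<\alpha\le1$, $\theta_0\in\mathbb R$, and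
\[
Q=\{\rho\,n(\theta):\ \rho_0\le\rho\le\rho_1,\ |\theta-\theta_0|\le\alpha\}.
\]
Suppose that $\nabla z$ maps an open set $V\subset\{\det D^2z<0\}$ diffeomorphically onto an open neighborhood of $Q$. Let $W\subset V$ be the preimage of $Q$ under $\nabla z|_V$, and let $d=\max_W|x|$. Then for all $r>d$
\[
\operatorname{osc}_{\partial B_r}z\ \ge\ \rho_1\bigl(r\sin\tfrac\alpha3-d\bigr).
\]
\end{theorem}

As in the harmonic case, the slope of the bound is proportional to the size $\rho_1$ of the gradient; the new factor $\sin\frac\alpha3$ measures the spread of its directions.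

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorem~\ref{thm:sector}]
By \eqref{eq:hyp} there is a point at which $\det D^2z<0$. Since $D^2z$ is the derivative of the $C^1$ map $\nabla z$, the inverse function theorem gives an open neighborhood $V\subset\{\det D^2z<0\}$ of this point that $\nabla z$ maps diffeomorphically onto an open set. This open set contains a nonzero point, and hence a small sector $Q$ around it. Since $M(r)\ge\frac12\operatorname{osc}_{\partial B_r}z$, Theorem~\ref{thm:sector} gives $\liminf M(r)/r\ge\frac{\rho_1}2\sin\frac\alpha3>0$.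
\end{proof}

Condition \eqref{eq:hyp} does not change when an affine function is added to $z$, whereas $M(r)$ does. The invariant quantity is the distance from $z$ to the affine functions on the circle,
\[
E(r)=\inf_{A\ \mathrm{affine}}\ \max_{\partial B_r}|z-A|\ \le\ M(r).
\]
Theorem~\ref{thm:answer} applies to $z-A$ for each fixed $A$, but in $E(r)$ the function $A$ may change with $r$. To state an invariant bound, let $R(z)$ be the supremum of all $R>0$ such that $\nabla z$ maps some open set $V\subset\{\det D^2z<0\}$ diffeomorphically onto an open disc of radius $R$. If $z$ satisfies \eqref{eq:hyp}, then $R(z)\in(0,\infty]$ by the inverse function theorem. Adding an affine function translates the discs, so it leaves $R(z)$ unchanged.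

\begin{theorem}\label{thm:affine}
If $z$ satisfies \eqref{eq:hyp}, then
\[
\liminf_{r\to\infty}\frac{E(r)}r\ \ge\ \frac{R(z)}{26}.
\]
This is optimal up to the numerical constant: for $z=c\,\bigl(\sqrt{1+x_1^2}-\sqrt{1+x_2^2}\bigr)$ with $c>0$ one has $R(z)=c$ and $E(r)\le M(r)\le cr$.
\end{theorem}

\begin{corollary}\label{cor:cylinder}
If $z$ is a saddle function and $\liminf_{r\to\infty}E(r)/r=0$, then $z(x)=h(n\cdot x)+A(x)$ with $n$ a unit vector, $h\in C^2(\mathbb R)$ and $A$ affine.
\end{corollary}

\begin{remark}\label{rem:hyp}
Both parts of \eqref{eq:hyp} are needed in Theorem~\ref{thm:answer}. The function $\sin x_1$ is bounded and has $\det D^2z\equiv0$. The function $\sin x_1\sin x_2$ is bounded and has $\det D^2z=\sin^2x_1\sin^2x_2-\cos^2x_1\cos^2x_2$, which is $-1$ at the origin but changes sign. Moreover, no one-sided analogue holds: it is $|z|$, not $z$, that must grow. For $z=-w$ with $w=e^{x_1-x_2^2}$ we have $z_{x_1x_1}=-w$, $z_{x_1x_2}=2x_2w$ and $z_{x_2x_2}=(2-4x_2^2)w$, so $\det D^2z=-2w^2<0$ everywhere, yet $z<0$ everywhere.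
\end{remark}

Section~\ref{sec:ray} states the analytic ingredient of the proof of Theorem~\ref{thm:sector}, Proposition~\ref{prop:ray}, and proves it when the Hessian determinant has no zeros. Section~\ref{sec:order} deduces Theorem~\ref{thm:sector} from it by plane topology, Section~\ref{sec:degenerate} proves the proposition in general, and Section~\ref{sec:affine} contains the proofs of Theorem~\ref{thm:affine} and Corollary~\ref{cor:cylinder}.

\section{Following the gradient along a ray}\label{sec:ray}

The hypothesis that we want to contradict concerns $z$ on a circle. The maximum principle transfers it to the disc.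

\begin{lemma}\label{lem:max}
If $z$ is a saddle function, then $\max_{\overline B_r}z=\max_{\partial B_r}z$ and $\min_{\overline B_r}z=\min_{\partial B_r}z$.
\end{lemma}

\begin{proof}
If $\max_{\overline B_r}z>\max_{\partial B_r}z$, the same strict inequality holds for $z+\delta|x|^2$ with small $\delta>0$, so this function attains its maximum over $\overline B_r$ at an interior point. There $D^2z+2\delta I$ is negative semidefinite, both eigenvalues of $D^2z$ are at most $-2\delta$, and $\det D^2z\ge4\delta^2>0$, a contradiction. For the minimum apply this to the saddle function $-z$.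
\end{proof}

The objects of the proof are sets on which $\nabla z$ has a fixed direction $n$ and length at least $\rho$. On such a set $z$ changes as fast as the coordinate $n\cdot x$ does, up to a factor at least $\rho$, so a bound on $z$ should give a bound on $n\cdot x$. A \emph{continuum} is a nonempty compact connected set.

\begin{proposition}\label{prop:ray}
Let $z$ be a saddle function, $r>0$, $\Omega=\operatorname{osc}_{\partial B_r}z$. Let $n$ be a unit vector, $\rho>0$, and let $q\in B_r$ satisfy $\nabla z(q)=\rho n$ and $\det D^2z(q)<0$. For every $\eta>0$ there is a continuum $K\subset\overline B_r$ such that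
\begin{enumerate}
\item[(i)] $q\in K$ and $K\cap\partial B_r\ne\emptyset$;
\item[(ii)] $\nabla z(x)\in\{tn:t\ge\rho\}$ for all $x\in K$;
\item[(iii)] $|n\cdot(x-q)|\le\Omega/\rho+\eta$ for all $x\in K$.
\end{enumerate}
\end{proposition}

\subsection*{The case $\det D^2z<0$ on $\overline B_r$}
Here $K$ is a $C^1$ arc and $\eta$ is not needed. The map $\nabla z$ is a local diffeomorphism near each point of $\overline B_r$, so we can lift the ray. Let $T$ be the supremum of all $T'$ for which there is a $C^1$ curve $x:[\rho,T']\to B_r$ with $x(\rho)=q$ and $\nabla z(x(t))=tn$. Two such curves agree where both are defined, because the set where they agree is closed, and open by local injectivity; so we obtain one curve on $[\rho,T)$. We have $T\le\max_{\overline B_r}|\nabla z|<\infty$, and $x'(t)=D^2z(x(t))^{-1}n$ is bounded, so $x(T)=\lim_{t\to T}x(t)$ exists in $\overline B_r$. If $x(T)$ were in $B_r$, the local inverse near $x(T)$ would extend the curve. Hence $x(T)\in\partial B_r$, and $K=x([\rho,T])$ satisfies (i) and (ii).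

For (iii), subtract a constant from $z$ so that $|z|\le\Omega/2$ on $\overline B_r$, which is possible by Lemma~\ref{lem:max}. Put $u(t)=n\cdot x(t)$ and $\zeta(t)=z(x(t))$. Then $\zeta'(t)=\nabla z(x(t))\cdot x'(t)=t\,u'(t)$, and integration by parts gives
\begin{equation}\label{eq:parts}
u(s)-u(\rho)=\int_\rho^s\frac{\zeta'(t)}t\,dt=\frac{\zeta(s)}s-\frac{\zeta(\rho)}\rho+\int_\rho^s\frac{\zeta(t)}{t^2}\,dt ,
\end{equation}
so that $|u(s)-u(\rho)|\le\frac\Omega2\bigl(\frac1s+\frac1\rho+\frac1\rho-\frac1s\bigr)=\Omega/\rho$. The length of the curve does not enter. What makes the estimate work is that the weight $1/t$ is \emph{monotone} along the curve, so that its total variation is at most $1/\rho$. This is also the place where both an upper and a lower bound for $z$ are used, in accordance with Remark~\ref{rem:hyp}.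

\begin{example}\label{ex:linear}
Let $z=\sqrt{1+x_1^2}-\sqrt{1+x_2^2}$ and $0<\theta<\frac\pi4$. Solving $\nabla z(x)=t\,n(\theta)$ gives
\[
x_1=\frac{t\cos\theta}{\sqrt{1-t^2\cos^2\theta}},\qquad x_2=-\frac{t\sin\theta}{\sqrt{1-t^2\sin^2\theta}},\qquad 0<t<\frac1{\cos\theta}.
\]
As $t\to1/\cos\theta$, the coordinate $x_1$ tends to infinity and $x_2$ stays bounded: the lift leaves every disc while the gradient stays bounded. Along it $n(\theta)\cdot x$ and $z$ both grow like a multiple of $|x|$.
\end{example}

\subsection*{Why thin strips are impossible}
The simplest saddle shows the mechanism. For $z=\frac12(x_1^2-x_2^2)$ the gradient map is the reflection $(x_1,x_2)\mapsto(x_1,-x_2)$, the lift of the ray in direction $n(\theta)$ is $x(t)=t\,n(-\theta)$, and it ends on $\partial B_r$ at $r\,n(-\theta)$. As $\theta$ increases, the end moves \emph{clockwise}. A thin strip orthogonal to $n(\theta)$ through a point near the origin meets $\partial B_r$ near the two points $r\,n(\theta\pm\frac\pi2)$, which move \emph{counterclockwise}. The end lies in the strip only if $n(\theta)\cdot r\,n(-\theta)=r\cos2\theta$ is small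 compared with $r$, that is, only for $\theta$ near an odd multiple of $\frac\pi4$, never for a whole range of directions of fixed size.

The same conflict occurs in general. On the set $W$ of Theorem~\ref{thm:sector} the map $\nabla z$ is an orientation-reversing homeomorphism, so the starting points of the continua are in clockwise order on $\partial W$. Continua that belong to different rays are disjoint, so they cannot cross and must reach $\partial B_r$ in clockwise order. If $\Omega$ is small compared with $r$, (iii) places their ends near $r\,n(\theta\pm\frac\pi2)$. The sign is not under control, but with four directions every choice of signs produces a counterclockwise triple.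

\section{Cyclic order and the proof of Theorem~\ref{thm:sector}}\label{sec:order}

\subsection*{Disjoint arcs across an annulus}
A \emph{Jordan curve} $J$ is a homeomorphic image of the circle in the plane. Its complement has two components, each with boundary $J$; the union of $J$ with the bounded one is a \emph{closed Jordan domain}. A parametrization $c:\mathbb R/2\pi\mathbb Z\to J$ (a homeomorphism) has winding number $+1$ or $-1$ about every point of the bounded component and is called \emph{counterclockwise} or \emph{clockwise} accordingly. A triple $(p_1,p_2,p_3)$ of distinct points of $J$ is \emph{counterclockwise} if $p_i=c(s_i)$ with $s_1<s_2<s_3<s_1+2\pi$ for a counterclockwise $c$, and \emph{clockwise} if this holds for a clockwise $c$. Exactly one of the two holds; this \emph{cyclic order} is preserved by cyclic permutations, reversed by transpositions, and unchanged when the three points move continuously on $J$ while remaining distinct.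

We use the two-dimensional annulus theorem, a consequence of the Schoenflies theorem: if $W\subset B_r$ is a closed Jordan domain, there is a homeomorphism $h$ of $\mathcal A=\overline B_r\setminus\operatorname{int}W$ onto $S^1\times[0,1]$ with $h(\partial W)=S^1\times\{0\}$ and $h(\partial B_r)=S^1\times\{1\}$. Passing to the universal cover $\mathbb R\times[0,1]$ turns cyclic order into linear order, for which the following holds.

\begin{lemma}\label{lem:strip}
Let $P_j(t)=(s_j(t),v_j(t))$, $t\in[0,1]$, $j=1,2$, be paths in $\mathbb R\times[0,1]$ with disjoint images and with $v_j(0)=0$, $v_j(1)=1$. If $s_1(0)<s_2(0)$, then $s_1(1)<s_2(1)$.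
\end{lemma}

\begin{proof}
By disjointness $s_1(1)\ne s_2(1)$; suppose $s_1(1)>s_2(1)$. The map $D(t,t')=P_1(t)-P_2(t')$ has no zero on the square $[0,1]^2$, so its winding number about $0$ along the boundary of the square is $0$. Now $D(0,0)$ lies on the negative and $D(1,1)$ on the positive horizontal axis. On the edges $(0,0)\to(0,1)\to(1,1)$ the second component of $D$ is $-v_2(t')\le0$ and then $v_1(t)-1\le0$, so $D$ stays in the closed lower half-plane and its argument goes from $\pi$ to $2\pi$. On the edges $(1,1)\to(1,0)\to(0,0)$ the second component is $1-v_2(t')\ge0$ and then $v_1(t)\ge0$, so $D$ stays in the closed upper half-plane and its argument goes from $2\pi$ to $3\pi$. The winding number is $1$, a contradiction.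
\end{proof}

\begin{lemma}\label{lem:cyclic}
Let $W\subset B_r$ be a closed Jordan domain and let $\gamma_1,\gamma_2,\gamma_3$ be pairwise disjoint simple arcs in $\mathcal A=\overline B_r\setminus\operatorname{int}W$, where $\gamma_i$ runs from $p_i\in\partial W$ to $y_i\in\partial B_r$. Then $(y_1,y_2,y_3)$ has the same cyclic order on $\partial B_r$ as $(p_1,p_2,p_3)$ has on $\partial W$.
\end{lemma}

\begin{proof}
Let $h$ be as above, and let $c_0,c_1$ be counterclockwise parametrizations of $\partial W$ and $\partial B_r$. Each of $h\circ c_0$, $h\circ c_1$ runs once around a circle, with increasing or decreasing angle. After a reflection of $S^1$ we may assume that the angle increases along $h\circ c_1$. Then it increases along $h\circ c_0$ too. Otherwise $h\circ c_0$ would be freely homotopic in $S^1\times[0,1]$ to the reverse of $h\circ c_1$, so $c_0$ would be freely homotopic in $\mathcal A$ to the reverse of $c_1$; but about a point of $\operatorname{int}W$, which lies outside $\mathcal A$, these loops have winding numbers $1$ and $-1$.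

Exchanging two indices if necessary, assume that $(p_1,p_2,p_3)$ is counterclockwise, so that $h(p_i)$ has angle $s_i$ with $s_1<s_2<s_3<s_1+2\pi$. Lift $h\circ\gamma_i$ to a path $P_i$ in $\mathbb R\times[0,1]$ starting at $(s_i,0)$, and put $P_4=P_1+(2\pi,0)$. These four paths have pairwise disjoint images. Indeed, lifts of disjoint arcs are disjoint, and $P_1(t)=P_4(t')$ would give $\gamma_1(t)=\gamma_1(t')$, hence $t=t'$ because $\gamma_1$ is simple, hence $P_1(t)=P_1(t)+(2\pi,0)$. Lemma~\ref{lem:strip}, applied to $(P_1,P_2)$, $(P_2,P_3)$, $(P_3,P_4)$, shows that the end angles satisfy $\sigma_1<\sigma_2<\sigma_3<\sigma_1+2\pi$. So $(y_1,y_2,y_3)$ is counterclockwise.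
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:sector}}
Let $r>d$, so that $W\subset B_r$, and let $\Omega=\operatorname{osc}_{\partial B_r}z$. Suppose that the assertion fails, that is, $\Omega/\rho_1+d<r\sin\frac\alpha3$, and choose $\eta>0$ with
\begin{equation}\label{eq:eta}
\Omega/\rho_1+d+2\eta<r\sin\tfrac\alpha3 .
\end{equation}
Take the four equally spaced angles
\[
\theta_1=\theta_0-\alpha,\quad\theta_2=\theta_0-\tfrac\alpha3,\quad\theta_3=\theta_0+\tfrac\alpha3,\quad\theta_4=\theta_0+\alpha,
\]
and let $q_i\in W$ be the point with $\nabla z(q_i)=\rho_1n(\theta_i)$. These values lie on the outer edge of $Q$, so that the rays starting from them leave $Q$ at once.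

\emph{Step 1: $W$ is a closed Jordan domain, $q_i\in\partial W$, and $(q_i,q_j,q_k)$ is clockwise on $\partial W$ for $i<j<k$.} Let $\Pi=[\rho_0,\rho_1]\times[\theta_0-\alpha,\theta_0+\alpha]$ be the rectangle in the $(\rho,\theta)$-plane, and let $\Phi(\rho,\theta)=(\nabla z|_V)^{-1}(\rho\,n(\theta))$. The polar map is injective on $\Pi$ because $\alpha<\pi$, and its Jacobian determinant is $\rho>0$; the Jacobian determinant of $(\nabla z|_V)^{-1}$ is $1/\det D^2z<0$. So $\Phi$ is a homeomorphism of $\Pi$ onto $W$, of class $C^1$, with negative Jacobian determinant. The set $J=\Phi(\partial\Pi)$ is a Jordan curve containing the $q_i$. The set $\Phi(\operatorname{int}\Pi)=W\setminus J$ is connected, bounded, open by the inverse function theorem, and closed in $\mathbb R^2\setminus J$ because $W$ is compact; so it is the bounded component of $\mathbb R^2\setminus J$. Thus $W$ is a closed Jordan domain with $\partial W=J$.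

Let $c$ be a counterclockwise parametrization of $\partial\Pi$ and $p$ the center of $\Pi$. For $0<s\le1$ the loop $s^{-1}\bigl(\Phi(p+s(c-p))-\Phi(p)\bigr)$ avoids $0$ since $\Phi$ is injective, and as $s\to0$ it converges uniformly to the loop $D\Phi(p)(c-p)$, which also avoids $0$. Hence the winding number of $\Phi\circ c$ about $\Phi(p)$ equals that of $D\Phi(p)(c-p)$ about $0$. This is $-1$, because a matrix of negative determinant can be joined to a reflection through invertible matrices. So $\Phi\circ c$ is a clockwise parametrization of $\partial W$. Since $c$ traverses the edge $\rho=\rho_1$, the right edge of $\Pi$, with $\theta$ increasing, $\Phi\circ c$ meets $q_1,q_2,q_3,q_4$ in this order.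

\emph{Step 2: four disjoint arcs from $\partial W$ to $\partial B_r$.} Let $K_i$ be the continuum given by Proposition~\ref{prop:ray} for $q_i$, $n(\theta_i)$, $\rho_1$ and $\eta$. The $K_i$ are pairwise disjoint, since $\nabla z$ maps them into the pairwise disjoint rays $\{t\,n(\theta_i):t\ge\rho_1\}$. Moreover $K_i\cap W=\{q_i\}$: if $x\in K_i\cap W$, then $\nabla z(x)=t\,n(\theta_i)$ with $t\ge\rho_1$ and $\nabla z(x)\in Q$, so $t=\rho_1$, and $x=q_i$ because $\nabla z$ is injective on $W$.

A continuum need not contain an arc, so we take arcs in thin neighborhoods. Choose pairwise disjoint open subarcs $J_i\ni q_i$ of $\partial W$, and let $N_i$ be the open $\sigma$-neighborhood of $K_i$, with $0<\sigma<\eta$. For small $\sigma$ the $N_i$ are pairwise disjoint. As $\sigma\to0$ the compact sets $\overline{N_i}\cap(\partial W\setminus J_i)$ decrease, and their intersection $K_i\cap(\partial W\setminus J_i)$ is empty; so $N_i\cap\partial W\subset J_i$ for small $\sigma$. Fix such a $\sigma$. The set $N_i$ is open and connected, so it contains a simple polygonal path from $q_i$ to a point of $K_i\cap\partial B_r$.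 Let $p_i$ be the last point of the path in $W$; it lies on $\partial W$, hence in $J_i$. Let $y_i$ be the first point after $p_i$ on $\partial B_r$, and $\gamma_i$ the part of the path from $p_i$ to $y_i$. The $\gamma_i$ are pairwise disjoint simple arcs in $\overline B_r\setminus\operatorname{int}W$. Moving $q_i$ to $p_i$ inside $J_i$ shows that the $p_i$ have the same cyclic order as the $q_i$. By Step~1 and Lemma~\ref{lem:cyclic},
\begin{equation}\label{eq:clockwise}
(y_i,y_j,y_k)\ \text{is clockwise on }\partial B_r\ \text{for all }i<j<k .
\end{equation}

\emph{Step 3: position of the ends.} There is $x\in K_i$ with $|y_i-x|<\sigma<\eta$, and $|q_i|\le d$. By Proposition~\ref{prop:ray}(iii) and \eqref{eq:eta},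
\[
|n(\theta_i)\cdot y_i|\le|y_i-x|+|n(\theta_i)\cdot(x-q_i)|+|q_i|\le\Omega/\rho_1+d+2\eta<r\sin\tfrac\alpha3 .
\]
Writing $y_i=r\,n(\psi_i)$, this says $|\cos(\psi_i-\theta_i)|<\sin\frac\alpha3$, so $y_i$ lies on one of the two arcs
\[
I_i^\pm=\{r\,n(\theta_i\pm\tfrac\pi2+\xi):|\xi|<\tfrac\alpha3\}
\]
shown in Figure~\ref{fig:arcs}; we say that $i$ has sign $+$ or $-$ accordingly. Let $\xi_i$ be the value of $\xi$ for $y_i$ and $a_i=\theta_i+\frac\pi2+\xi_i$. Then $y_i$ sits at angle $a_i$ if $i$ has sign $+$ and at angle $a_i+\pi$ if $i$ has sign $-$. Consecutive $\theta_i$ differ by $\frac{2\alpha}3$ and $|\xi_i|<\frac\alpha3$; together with $\alpha\le1$ this gives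
\begin{equation}\label{eq:angles}
a_1<a_2<a_3<a_4,\qquad a_4-a_1<2\alpha+\tfrac{2\alpha}3\le\tfrac83<\pi .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!20] (60:2.6) arc (60:90:2.6) -- (240:2.6) arc (240:270:2.6) -- cycle;
\draw (0,0) circle (2.6);
\foreach \idx/\ang in {1/45,2/75,3/105,4/135} {
  \draw[ultra thick] ({\ang-13}:2.6) arc ({\ang-13}:{\ang+13}:2.6);
  \draw[ultra thick] ({\ang+167}:2.6) arc ({\ang+167}:{\ang+193}:2.6);
  \node at (\ang:2.95) {$I_{\idx}^{+}$};
  \node at ({\ang+180}:2.95) {$I_{\idx}^{-}$};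
}
\draw[fill=white] (0,0) circle (0.45);
\node at (-0.08,0) {\small $W$};
\foreach \idx/\ang in {1/80,2/28,3/-28,4/-80} {
  \fill (\ang:0.45) circle (0.04);
  \node at (\ang:0.72) {\small $q_{\idx}$};
}
\draw[->] (-15:1.15) -- (-15:1.95) node[above] {\small $n(\theta_2)$};
\end{tikzpicture}
\caption{The configuration in the proof of Theorem~\ref{thm:sector}, drawn for $\theta_0=0$, $\alpha=\pi/4$, with $W$ schematic. The points $q_1,\dots,q_4$ are in clockwise order on $\partial W$. A disjoint arc must run from near each $q_i$ to one of the two boundary arcs $I_i^+$, $I_i^-$, cut out by a strip orthogonal to $n(\theta_i)$ (shaded for $i=2$). On each side these boundary arcs are in counterclockwise order.}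
\label{fig:arcs}
\end{figure}

\emph{Step 4: the contradiction.} Two of the three indices $2,3,4$ have the same sign; call them $j<k$. A rotation through $\pi$ exchanges the signs and preserves cyclic order, so we may assume that this sign is $+$; then $y_j,y_k$ sit at angles $a_j<a_k$. If $1$ has sign $+$, then $a_1<a_j<a_k<a_1+2\pi$ by \eqref{eq:angles}, so $(y_1,y_j,y_k)$ is counterclockwise. If $1$ has sign $-$, then $a_j<a_k<a_1+\pi<a_j+2\pi$ by \eqref{eq:angles}, so $(y_j,y_k,y_1)$, and with it $(y_1,y_j,y_k)$, is counterclockwise. Both cases contradict \eqref{eq:clockwise}. Hence $\Omega/\rho_1+d\ge r\sin\frac\alpha3$, which is Theorem~\ref{thm:sector}. \qed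

\begin{remark}
Three directions would not give a contradiction. If three ends have signs $+,-,+$, then $a_1<a_3<a_2+\pi<a_1+2\pi$, so $(y_1,y_3,y_2)$ is counterclockwise and $(y_1,y_2,y_3)$ is clockwise, as \eqref{eq:clockwise} requires.
\end{remark}

\section{Continua over a ray in the degenerate case}\label{sec:degenerate}

We now prove Proposition~\ref{prop:ray} in general. Fix $z,r,n,\rho,q$ as there and write $F=\nabla z$, $B=B_r$. Where $\det D^2z=0$ the ray can no longer be lifted. For $z=f(x_1)-g(x_2)$ with $f''\ge0$, $g''\ge0$, if $f''$ and $g''$ vanish on intervals, then $F$ is constant on a rectangle, so the preimage of a ray may have interior points. Two things must be replaced. The local inverse is replaced by the mapping degree, which for saddle functions cannot be lost by cancellation. The parametrization by $t$ is harder to replace: nothing orders the points of a component of the preimage of the whole ray by the value of $t$, and \eqref{eq:parts} depended on the monotonicity of $1/t$. We therefore cut the ray into short segments and build $K$ as a chain of continua, one over each segment, traversed in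 increasing order. Along such a chain $t$ is monotone up to an error of the size of the segments.

\subsection*{Degree and components}
For a bounded open set $O\subset\mathbb R^2$ and $y\notin F(\partial O)$, the Brouwer degree $\deg(F,O,y)$ is an integer with the following properties.
\begin{enumerate}
\item[(D1)] It is constant as $y$ varies in a connected subset of $\mathbb R^2\setminus F(\partial O)$.
\item[(D2)] If $\det DF\ne0$ at every point of $F^{-1}(y)\cap O$, this set is finite and $\deg(F,O,y)$ is the sum of the signs of $\det DF$ over it. In particular $\deg(F,\emptyset,y)=0$.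
\end{enumerate}
A point $y$ is a \emph{regular value} if $\det DF\ne0$ on all of $F^{-1}(y)$. By Sard's theorem, which holds for $C^1$ maps between spaces of equal dimension, the regular values of $F$ are dense. Here $DF=D^2z$, so all signs in (D2) are $-1$, and the degree at a regular value is minus the number of preimages. This makes the degree monotone in the domain; it is the second and last use of the saddle condition in the proof of the proposition.

\begin{lemma}\label{lem:degree}
Let $O,O'$ be bounded open sets, $y\notin F(\partial O)\cup F(\partial O')$, and $F^{-1}(y)\cap O'\subset O$. Then $\deg(F,O,y)\le\deg(F,O',y)$.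
\end{lemma}

\begin{proof}
The point $y$ does not lie in the compact set $F(\partial O)\cup F(\partial O')\cup F(\overline{O'}\setminus O)$, so a disc about $y$ misses this set. Take a regular value $y'$ in the disc. Then $F^{-1}(y')\cap O'\subset O$, and by (D1) and (D2)
\[
\deg(F,O,y)=-\#\bigl(F^{-1}(y')\cap O\bigr)\le-\#\bigl(F^{-1}(y')\cap O'\bigr)=\deg(F,O',y).\qedhere
\]
\end{proof}

To use (D1) we need open sets whose boundary avoids a given compact set $X$; these arise as neighborhoods of subsets that are \emph{clopen}, that is, closed and open, in $X$. Recall that in a compact metric space the component of a point is the intersection of the clopen sets containing the point, and that a clopen set contains every component that it meets.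

\begin{lemma}\label{lem:clopen}
Let $X$ be a compact metric space, $E\subset X$ compact, and $H$ the union of the components of $X$ that meet $E$. If $L\subset X$ is compact and $L\cap H=\emptyset$, there is a clopen set $T\subset X$ with $H\subset T$ and $T\cap L=\emptyset$. Moreover, $H$ is compact.
\end{lemma}

\begin{proof}
Let $e\in E$. The component of $e$ misses $L$, so the complements of the clopen sets containing $e$ cover $L$; finitely many suffice, and the intersection $T_e$ of the corresponding clopen sets is clopen, contains $e$ and misses $L$. Finitely many $T_e$ cover $E$. Their union $T$ is clopen, misses $L$ and contains $E$, hence $H$. Taking $L=\{y\}$ with $y\notin H$, we see that $X\setminus T$ is a neighborhood of $y$ disjoint from $H$; so $H$ is closed.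
\end{proof}

\subsection*{The chain of continua}
Let $\tau>0$ and choose $\rho=t_0<t_1<\dots<t_k$ with $t_i-t_{i-1}\le\tau$ and $t_k>\max_{\overline B}|F|$. Define the compact sets
\[
S_i=\{x\in\overline B:\ F(x)=tn\ \text{for some }t\in[t_{i-1},t_i]\},\qquad1\le i\le k .
\]

\begin{lemma}\label{lem:chain}
There are $l\le k$, points $x_0=q,x_1,\dots,x_{l-1}$ and continua $\kappa_i\subset S_i$ $(1\le i\le l)$ such that $x_{i-1}\in\kappa_i$ for $1\le i\le l$, $x_i\in\kappa_i$ for $1\le i\le l-1$, and $\kappa_l\cap\partial B\ne\emptyset$.
\end{lemma}

\begin{proof}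
We collect all points that can be reached from $q$ by such chains. Let $E_0=\{q\}$ and, inductively, let $H_i$ be the union of the components of $S_i$ that meet $E_{i-1}$, and $E_i=H_i\cap F^{-1}(t_in)$. Since $F=t_{i-1}n$ on $E_{i-1}$, we have $E_{i-1}\subset S_i$ and so $E_{i-1}\subset H_i$. By Lemma~\ref{lem:clopen} and induction, all $H_i$ and $E_i$ are compact.

Suppose that $H_i\cap\partial B=\emptyset$ for all $i\le k$. The sets $E_i$ need not be isolated in $F^{-1}(t_in)$, so there is no degree attached to $E_i$ itself. The statement that survives the induction concerns all admissible neighborhoods at once: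
\begin{quote}
$(P_i)$ \ $\deg(F,O,t_in)\le-1$ for every bounded open set $O\supset E_i$ with $t_in\notin F(\partial O)$.
\end{quote}
To prove $(P_0)$, take a disc $O'$ about $q$ on whose closure $F$ is injective; it exists because $\det D^2z(q)<0$. By (D2), $\deg(F,O',t_0n)=-1$, and $F^{-1}(t_0n)\cap O'=\{q\}\subset O$, so Lemma~\ref{lem:degree} applies.

Assume $(P_{i-1})$, and let $O$ be as in $(P_i)$. Note that $E_{i-1}\ne\emptyset$, since otherwise $(P_{i-1})$ would fail for the empty open set. The compact set
\[
L=\partial B\cup\bigl((F^{-1}(t_in)\cap\overline B)\setminus O\bigr)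
\]
is disjoint from $H_i$, by assumption and because $H_i\cap F^{-1}(t_in)=E_i\subset O$. Lemma~\ref{lem:clopen}, applied to $X=S_i$ and $L\cap S_i$, gives a clopen subset $T$ of $S_i$ with $H_i\subset T$ and $T\cap L=\emptyset$. The compact sets $T$ and $(S_i\setminus T)\cup L$ are disjoint; let $O'$ be the open $\varepsilon$-neighborhood of $T$, with $\varepsilon$ smaller than their distance. Then $\overline{O'}\subset B$, because $T\subset B$ and $\varepsilon<\operatorname{dist}(T,\partial B)$. The boundary $\partial O'$ misses $T\subset O'$ and misses $S_i\setminus T$, so $tn\notin F(\partial O')$ for $t\in[t_{i-1},t_i]$. Since $E_{i-1}\subset H_i\subset O'$, (D1) and $(P_{i-1})$ give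
\[
\deg(F,O',t_in)=\deg(F,O',t_{i-1}n)\le-1 .
\]
Finally $F^{-1}(t_in)\cap O'\subset O$, because $O'\subset B$ misses $L$. Lemma~\ref{lem:degree} gives $\deg(F,O,t_in)\le-1$, which is $(P_i)$.

Since $t_k>\max_{\overline B}|F|$, the set $E_k$ is empty, and $(P_k)$ with $O=\emptyset$ reads $0\le-1$. So there is a least $l\le k$ with $H_l\cap\partial B\ne\emptyset$. Choose a component $\kappa_l$ of $S_l$ that meets $\partial B$ and $E_{l-1}$, and $x_{l-1}\in\kappa_l\cap E_{l-1}$. If $l\ge2$, the point $x_{l-1}\in H_{l-1}$ lies in a component $\kappa_{l-1}$ of $S_{l-1}$ that meets $E_{l-2}$; choose $x_{l-2}\in\kappa_{l-1}\cap E_{l-2}$, and continue down to $x_0\in E_0=\{q\}$.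
\end{proof}

Put $K=\kappa_1\cup\dots\cup\kappa_l$. Consecutive $\kappa_i$ share the point $x_i$, so $K$ is a continuum, and it satisfies (i) and (ii) of Proposition~\ref{prop:ray} for every $\tau$. It remains to show that (iii) holds when $\tau$ is small.

\subsection*{The strip estimate}
The set $K$ need not contain rectifiable paths, so we replace the curve in \eqref{eq:parts} by a finite sequence of points of $K$ with steps of size $\delta$. The segments between these points leave $K$, and we know $F$ only at their ends. A sequence that wanders in a disc may need about $r^2/\delta^2$ steps, so the error in each step must be $o(\delta^2)$. The first-order Taylor formula has an error of order $\delta^2$, which is not enough; the trapezoid rule gains the missing factor from the continuity of $D^2z$. Let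
\[
\omega(s)=\sup\{\|D^2z(a)-D^2z(b)\|:\ a,b\in\overline B,\ |a-b|\le s\},
\]
with the operator norm; $\omega$ is nondecreasing and $\omega(s)\to0$ as $s\to0$.

\begin{lemma}\label{lem:trapezoid}
For $a,b\in\overline B$,
\[
z(b)-z(a)=\tfrac12\bigl(F(a)+F(b)\bigr)\cdot(b-a)+\varepsilon,\qquad|\varepsilon|\le\tfrac14\,\omega(|b-a|)\,|b-a|^2 .
\]
\end{lemma}

\begin{proof}
Let $\varphi(s)=z(a+s(b-a))$. Integration by parts gives $\int_0^1(s-\frac12)\varphi''(s)\,ds=\frac12(\varphi'(0)+\varphi'(1))-(\varphi(1)-\varphi(0))=-\varepsilon$. Since $\int_0^1(s-\frac12)\,ds=0$, we may replace $\varphi''(s)$ by $\varphi''(s)-\varphi''(\frac12)$, whose absolute value is at most $\omega(|b-a|)|b-a|^2$; and $\int_0^1|s-\frac12|\,ds=\frac14$.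
\end{proof}

\begin{lemma}\label{lem:estimate}
Let $0<\delta\le r$. For every $x\in K$,
\[
|n\cdot(x-q)|\le\frac\Omega\rho+\frac{16\,\Omega\,r^2\tau}{\rho^2\delta^2}+\frac{36\,r^2\omega(3\delta)}\rho .
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:max} we may subtract a constant so that $|z|\le\Omega/2$ on $\overline B$. Let $x\in\kappa_j$, $x\ne q$.

\emph{A short sequence from $q$ to $x$.} Any two points of a connected set can be joined by a finite sequence of its points with steps of length at most $\delta$, because the set of points that can be reached from a given one is open and closed. Doing this in $\kappa_1$ from $x_0$ to $x_1$, then in $\kappa_2$ from $x_1$ to $x_2$, and so on, and finally in $\kappa_j$ from $x_{j-1}$ to $x$, we obtain $y_0=q,y_1,\dots,y_N=x$ with $|y_{h+1}-y_h|\le\delta$ and $y_h\in\kappa_{i(h)}$, where $i(h)$ is nondecreasing in $h$. We have no bound on $N$, so we remove returns. The closed squares of the grid with vertices $\delta\mathbb Z^2$ that meet $\overline B$ number at most $(2r/\delta+2)^2\le16r^2/\delta^2$. Assign to each $h$ a square containing $y_h$. Put $h_0=0$; if $h_a<N$,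 let $h'$ be the largest index with the same square as $h_a$, and put $h_{a+1}=\min(h'+1,N)$. The indices increase strictly until $h_m=N$ for some $m\ge1$. The squares assigned to $h_0,\dots,h_{m-1}$ are distinct, since for $a<b\le m-1$ the index $h_b$ exceeds the last index with the square of $h_a$. So the points $w_a=y_{h_a}$ satisfy
\[
w_0=q,\quad w_m=x,\quad m\le16r^2/\delta^2,\quad|w_{a+1}-w_a|\le(\sqrt2+1)\delta\le3\delta,
\]
and $w_a\in\kappa_{i_a}$ with $i_a$ nondecreasing.

\emph{Almost monotone weights.} Write $F(w_a)=\lambda_an$ with $\lambda_a\in[t_{i_a-1},t_{i_a}]$, so $\lambda_a\ge\rho$. For $a'\ge a$ we have $\lambda_{a'}\ge t_{i_{a'}-1}\ge t_{i_a-1}\ge\lambda_a-\tau$. For $0\le a\le m-1$ let $\mu_a=\frac12(\lambda_a+\lambda_{a+1})\ge\rho$ and $\beta_a=1/\mu_a\le1/\rho$; the $\beta_a$ play the role of $1/t$. Then $\mu_{a-1}-\mu_a\le\tau$, so $\beta_a-\beta_{a-1}=(\mu_{a-1}-\mu_a)/(\mu_{a-1}\mu_a)\le\tau/\rho^2$. Using $|s|=-s+2\max(s,0)$ for each difference, we get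
\begin{equation}\label{eq:variation}
\sum_{a=1}^{m-1}|\beta_a-\beta_{a-1}|\le\beta_0-\beta_{m-1}+\frac{2m\tau}{\rho^2}.
\end{equation}

\emph{Summation by parts.} Let $u_a=n\cdot w_a$ and $z_a=z(w_a)$. By Lemma~\ref{lem:trapezoid}, $z_{a+1}-z_a=\mu_a(u_{a+1}-u_a)+\varepsilon_a$ with $|\varepsilon_a|\le\frac94\omega(3\delta)\delta^2$. Multiplying by $\beta_a$ and summing over $0\le a\le m-1$, we obtain the discrete form of \eqref{eq:parts},
\[
u_m-u_0=\beta_{m-1}z_m-\beta_0z_0+\sum_{a=1}^{m-1}z_a(\beta_{a-1}-\beta_a)-\sum_{a=0}^{m-1}\beta_a\varepsilon_a .
\]
With $|z_a|\le\Omega/2$ and \eqref{eq:variation}, the terms $\beta_{m-1}$ cancel and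
\[
|u_m-u_0|\le\frac\Omega2\Bigl(2\beta_0+\frac{2m\tau}{\rho^2}\Bigr)+\frac{9m\,\omega(3\delta)\delta^2}{4\rho}.
\]
Inserting $\beta_0\le1/\rho$ and $m\le16r^2/\delta^2$ gives the lemma.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ray}]
Given $\eta>0$, choose first $\delta\in(0,r]$ with $36r^2\omega(3\delta)/\rho\le\eta/2$, then $\tau>0$ with $16\Omega r^2\tau/(\rho^2\delta^2)\le\eta/2$, and then the subdivision $(t_i)$ and the continuum $K$ for this $\tau$. Properties (i) and (ii) hold by construction and (iii) by Lemma~\ref{lem:estimate}.
\end{proof}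

This completes the proofs of Theorems~\ref{thm:sector} and~\ref{thm:answer}.

\section{Distance from affine functions}\label{sec:affine}

Subtracting an affine function with gradient $a$ translates the image of the gradient by $-a$. A disc of radius $R$ in this image may then lie at a large distance $\rho$ from the origin and be seen under a small angle, of order $R/\rho$. The slope $\rho_1\sin\frac\alpha3$ in Theorem~\ref{thm:sector} is the product of distance and angle, so it stays of order $R$. The error term $\rho_1d$ does grow with $|a|$; it is absorbed by observing that $|a|$ can be large only if $z-A$ is large.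

\begin{proof}[Proof of Theorem~\ref{thm:affine}]
Let $\nabla z$ map the open set $V\subset\{\det D^2z<0\}$ diffeomorphically onto the open disc of radius $R$ about $s$. Let $V_0\subset V$ be the compact preimage of the closed disc $\Delta$ of radius $\frac78R$ about $s$, and $d_0=\max_{V_0}|x|$. Let $A$ be affine with gradient $a$, let $r>d_0$, and $m=\max_{\partial B_r}|z-A|$.

\emph{A sector in the translated disc.} Choose $\theta_0$ with $s-a=|s-a|\,n(\theta_0)$ (any $\theta_0$ if $a=s$). We center the sector on the side of the disc away from $a$, so that it stays away from the origin: put $s'=s+\frac R2n(\theta_0)$ and $\rho=|s-a|+\frac R2\ge\frac R2$, so that $s'-a=\rho\,n(\theta_0)$. Let $Q$ be the sector of Theorem~\ref{thm:sector} with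
\[
\rho_1=\rho,\qquad\rho_0=\rho-\tfrac R8>0,\qquad\alpha=\tfrac R{4\rho}\le\tfrac12 .
\]
For $\rho'\in[\rho_0,\rho_1]$ and $|\theta-\theta_0|\le\alpha$,
\[
|a+\rho'n(\theta)-s'|\le|\rho'-\rho|+\rho\,|n(\theta)-n(\theta_0)|\le\tfrac R8+\rho\alpha=\tfrac38R ,
\]
and $|s'-s|=\frac R2$, so $a+Q\subset\Delta$. The function $z-A$ is a saddle function with the same Hessian as $z$, and its gradient $\nabla z-a$ maps $V$ diffeomorphically onto an open disc containing $Q$. Theorem~\ref{thm:sector} applies with $W\subset V_0$ and $d\le d_0$. On $[0,\frac16]$ we have $\sin\xi\ge\xi(1-\xi^2/6)\ge0.99\,\xi$, so $\rho\sin\frac\alpha3\ge0.99\,\frac R{12}\ge\frac R{13}$, and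
\begin{equation}\label{eq:m}
m\ \ge\ \tfrac12\operatorname{osc}_{\partial B_r}(z-A)\ \ge\ \tfrac\rho2\bigl(r\sin\tfrac\alpha3-d_0\bigr)\ \ge\ \tfrac R{26}\,r-\tfrac12d_0\rho .
\end{equation}

\emph{A bound for $\rho$.} Fix $b>0$, let $M_b=\max_{\overline B_b}|z|$, and assume also $r\ge b$. By Lemma~\ref{lem:max} applied to $z-A$, we have $|z-A|\le m$ on $\overline B_b$, so $|A|\le M_b+m$ there. If $a\ne0$, then $2b|a|=A(ba/|a|)-A(-ba/|a|)\le2(M_b+m)$. Hence in all cases
\[
\rho\le|a|+|s|+\tfrac R2\le\tfrac mb+C,\qquad C=\tfrac{M_b}b+|s|+\tfrac R2 ,
\]
where $C$ depends neither on $A$ nor on $r$. Inserting this in \eqref{eq:m} gives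
\[
m\Bigl(1+\frac{d_0}{2b}\Bigr)\ge\frac R{26}\,r-\frac{d_0C}2 .
\]
Taking the infimum over $A$ and letting $r\to\infty$, we get $\liminf E(r)/r\ge\frac R{26}\bigl(1+\frac{d_0}{2b}\bigr)^{-1}$. Now let $b\to\infty$, and then take the supremum over the admissible $R$.

\emph{The example.} For $z=c\,\bigl(\sqrt{1+x_1^2}-\sqrt{1+x_2^2}\bigr)$ the Hessian is diagonal with entries $c(1+x_1^2)^{-3/2}$ and $-c(1+x_2^2)^{-3/2}$, so its determinant is negative everywhere. The gradient $c\,\bigl(x_1(1+x_1^2)^{-1/2},-x_2(1+x_2^2)^{-1/2}\bigr)$ is a diffeomorphism of $\mathbb R^2$ onto the square $(-c,c)^2$, and the largest open disc in this square has radius $c$; so $R(z)=c$. Since both square roots are at least $1$ and $\sqrt{1+\xi^2}-1\le|\xi|$, we have $|z|\le c\max(|x_1|,|x_2|)\le cr$ on $\partial B_r$.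
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:cylinder}]
If $\det D^2z\not\equiv0$, then $z$ satisfies \eqref{eq:hyp}, $R(z)>0$, and Theorem~\ref{thm:affine} gives $\liminf E(r)/r>0$. So $\det D^2z\equiv0$, and the graph of $z$ has zero Gauss curvature. It is complete, because a curve on the graph is at least as long as its projection to the plane. By the theorem of Hartman and Nirenberg \cite{HN}, a complete $C^2$ surface in $\mathbb R^3$ of zero Gauss curvature is a cylinder, that is, a union of parallel lines. A graph contains no vertical line, so the common direction can be written $(v,\lambda)$ with $v\in\mathbb R^2$, $|v|=1$, $\lambda\in\mathbb R$, and $z(x+sv)=z(x)+\lambda s$ for all $x$ and $s$. Let $n$ be a unit vector orthogonal to $v$ and $h(s)=z(sn)$. Then $h\in C^2(\mathbb R)$, and $x=(n\cdot x)n+(v\cdot x)v$ gives $z(x)=h(n\cdot x)+\lambda\,v\cdot x$.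
\end{proof}

\begin{thebibliography}{9}

\bibitem{HN}
Hartman and Nirenberg, \emph{On spherical image maps whose Jacobians do not change sign}, Amer. J. Math. 81 (1959).

\bibitem{source}
\emph{On S.~Bernstein's theorem on surfaces},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1950-001-01/\allowbreak S0002-9939-1950-0035803-7/\allowbreak S0002-9939-1950-0035803-7.pdf}

\end{thebibliography}
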